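\title{Triangular derivations in five variables: a counterexample to a finite generation conjecture}

\begin{abstract}
Let $k$ be a field of characteristic zero and let $D$ be the derivation of $k[x,y_1,y_2,y_3,y_4]$ with $D(x)=0$, $D(y_1)=x^{t_1}$, $D(y_2)=x^{t_2}y_1$, $D(y_3)=x^{t_3}y_2$, $D(y_4)=x^{t_4}$, where $t_4<t_1$. Put $m=(2t_1-t_2-\max\{t_2,t_3\})/(t_1-t_4)$. The kernel of $D$ is known not to be finitely generated for $m\ge 6$, and it was conjectured to be finitely generated for $m<6$. We show that it is not finitely generated for $4<m\le 25/6$, for example for $(t_1,t_2,t_3,t_4)=(13,0,1,7)$, and that it is finitely generated for $m\le 4$ and for $m=5$. The proofs describe the kernel by a weighted order of vanishing at one point of $\mathbb P(1,2,3)$. The obstruction to finite generation comes from a rational sextic with two branches at that point.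
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be a field of characteristic zero, let $t_1,t_2,t_3,t_4$ be nonnegative integers, and let $D$ be the $k$-derivation of $k[x,\mathbf y]=k[x,y_1,y_2,y_3,y_4]$ defined by
\begin{equation}\label{eq:D}
D(x)=0,\quad D(y_1)=x^{t_1},\quad D(y_2)=x^{t_2}y_1,\quad D(y_3)=x^{t_3}y_2,\quad D(y_4)=x^{t_4}.
\end{equation}
Its kernel $A=\{f\in k[x,\mathbf y]: D(f)=0\}$ is a $k$-subalgebra. We ask when $A$ is finitely generated as a $k$-algebra.

The question disappears once $x$ is inverted: the kernel of $D$ on $k[x^{\pm1},\mathbf y]$ is a polynomial ring $k[x^{\pm1}][u_1,u_2,u_3]$ (Section~\ref{sec:reduction}), and $A$ consists of its elements without $x$ in the denominator. If every polynomial in the $u_i$ has as large a denominator as its worst monomial, then $A$ is generated by $x$ and the three elements obtained by clearing the denominators of the $u_i$. But the terms with the largest denominators may cancel. Such a cancellation can force a new generator, and the question is whether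 this process stops.

We assume throughout that $t_4<t_1$, and we put
\[
\alpha=t_1-t_4>0,\qquad \mu=2t_1-t_2-\max\{t_2,t_3\},\qquad m=\mu/\alpha\in\mathbb Q .
\]
The inequality $4t_1+t_2+\max\{t_2,t_3\}\le 6t_4$ says $\mu\ge 6\alpha$, that is, $m\ge 6$. It is known that $A$ is not finitely generated in this case, see \cite{HF}; the Daigle--Freudenburg counterexample is the special case $(t_1,t_2,t_3,t_4)=(t+1,0,0,t)$ with $t\ge2$, where $m=2t+2$. The complementary range is the subject of the following conjecture.

\begin{quote}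
\textbf{Conjecture} (\cite[Conjecture 4.2]{HF}). If $t_4<t_1$ and $4t_1+t_2+\max\{t_2,t_3\}>6t_4$, that is, if $m<6$, then $A$ is finitely generated.
\end{quote}

The conjecture is false.

\begin{theorem}\label{thm:neg}
If $4<m\le 25/6$, then $A$ is not finitely generated. Equivalently, $A$ is not finitely generated whenever $2t_1+t_2+\max\{t_2,t_3\}<4t_4$ and $25t_4\le 13t_1+6t_2+6\max\{t_2,t_3\}$.
\end{theorem}

For $(t_1,t_2,t_3,t_4)=(13,0,1,7)$ we have $\alpha=6$, $\mu=25$ and $m=25/6$, while $4t_1+t_2+\max\{t_2,t_3\}=53>42=6t_4$. So this derivation is a counterexample. It has the smallest $t_1$ that Theorem~\ref{thm:neg} allows: $0<\mu-4\alpha\le\alpha/6$ forces $\alpha\ge6$, hence $2t_1\ge\mu\ge25$. The quadruples $(2s+1,0,0,s+1)$ have $m=4+2/s$, so for $s\ge12$ they are counterexamples with $m$ arbitrarily close to $4$; the first of them is $(25,0,0,13)$.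

\begin{theorem}\label{thm:pos}
If $m\le4$ (that is, $2t_1+t_2+\max\{t_2,t_3\}\ge4t_4$) or $m=5$, then $A$ is finitely generated. If $m\le2$, then $A$ is a polynomial ring in four variables.
\end{theorem}

Thus the conjectured dichotomy is correct whenever $m$ is an integer, in particular whenever $t_1=t_4+1$ as in the Daigle--Freudenburg family; this makes it a natural guess. The constant $4$ in Theorem~\ref{thm:pos} is sharp. The value $m=5$ occurs, for instance for $(3,0,1,2)$, so finite generation is not monotone in $m$.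

\begin{center}
\begin{tabular}{ll}
range of $m$ & the kernel $A$\\ \hline
$m\le2$ & polynomial ring in four variables\\
$2<m\le4$, and $m=5$ & finitely generated\\
$4<m\le25/6$ & not finitely generated\\
$25/6<m<6$, $m\ne5$ & not decided here\\
$m\ge6$ & not finitely generated \cite{HF}
\end{tabular}
\end{center}

Here is the plan. Section~\ref{sec:reduction} rebuilds $A$ from a graded polynomial ring $B$ in three variables of degrees $1,2,3$ and a function on $B$ that counts the powers of $x$ saved by cancellation. Section~\ref{sec:valuation} shows that for $m>2$ this function is a multiple of an order of vanishing $w(F)$ at one point $p$, measured in local coordinates of weights $1$ and $m$. Working out $w$ by hand in degrees up to $6$ leads to a sextic $F_6$ (Section~\ref{sec:sextic}). Theorem~\ref{thm:neg} then follows from three facts about the ratios $w(F)/\deg F$ for $F\notin(F_6)$. They are strictly smaller than $m/5$, because $-4$ is not a root of unity (Section~\ref{sec:branches}). If $A$ is finitely generated, they stay away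 from $m/5$; and a dimension count shows that they do not (Section~\ref{sec:neg}). Section~\ref{sec:pos} deduces Theorem~\ref{thm:pos} from the finite generation of Cox rings of rational surfaces with big anticanonical class.

\section{The kernel as a bigraded ring}\label{sec:reduction}

To remove the powers of $x$ from \eqref{eq:D}, put
\[
z_1=y_1/x^{t_1},\qquad z_2=y_2/x^{t_1+t_2},\qquad z_3=y_3/x^{t_1+t_2+t_3},\qquad z_4=y_4/x^{t_4}.
\]
Then $k[x^{\pm1},\mathbf y]=k[x^{\pm1}][z_1,\dots,z_4]$, and $D$ is the $k[x^{\pm1}]$-linear extension of the derivation $\Delta$ of $k[z]=k[z_1,\dots,z_4]$ with $\Delta z_1=1$, $\Delta z_2=z_1$, $\Delta z_3=z_2$, $\Delta z_4=1$. Let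
\[
u_1=z_1-z_4,\qquad u_2=z_2-z_1z_4+\tfrac12z_4^2,\qquad u_3=z_3-z_2z_4+\tfrac12z_1z_4^2-\tfrac16z_4^3 .
\]
Then $\Delta u_1=0$, $\Delta u_2=z_1-z_4-z_1+z_4=0$ and $\Delta u_3=z_2-z_1z_4-z_2+\frac12z_4^2+z_1z_4-\frac12z_4^2=0$. The elements $u_1,u_2,u_3,z_4$ generate $k[z]$, and in these coordinates $\Delta=\partial/\partial z_4$. In characteristic zero this gives $\ker\Delta=k[u_1,u_2,u_3]$. Let $B=k[Z_1,Z_2,Z_3]$ be graded by $\deg Z_i=i$, and let $F\mapsto F^\sharp=F(u_1,u_2,u_3)$ be the isomorphism $B\to\ker\Delta$. If $z_1,z_2,z_3,z_4$ have weights $1,2,3,1$, then $F^\sharp$ is homogeneous of weight $d$ for $F\in B_d$.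

We need a second weighting. For integer weights $\omega(z_i)$, of any sign, the degree $\deg_\omega\varphi$ of a nonzero polynomial $\varphi$ is the largest weight of its monomials, and the leading form $\operatorname{in}_\omega\varphi$ is the sum of its terms of that weight. Leading forms multiply and degrees add, so both extend to nonzero fractions by $\operatorname{in}_\omega(a/b)=\operatorname{in}_\omega a/\operatorname{in}_\omega b$ and $\deg_\omega(a/b)=\deg_\omega a-\deg_\omega b$.

For $\nu\in\mathbb Z_{\ge0}^4$ we have $x^Nz^\nu=x^{N-\tau(\nu)}y^\nu$ with $\tau(\nu)=t_1\nu_1+(t_1+t_2)\nu_2+(t_1+t_2+t_3)\nu_3+t_4\nu_4$. So $k[x,\mathbf y]$ is spanned by the monomials $x^Nz^\nu$ with $\tau(\nu)\le N$. On monomials of weight $d$ we have $\tau=t_4d+\omega$, where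
\[
\omega(z_1)=\alpha,\quad \omega(z_2)=\beta:=t_1+t_2-2t_4,\quad \omega(z_3)=\gamma:=t_1+t_2+t_3-3t_4,\quad \omega(z_4)=0 .
\]
From now on $\omega$ denotes these weights. For $0\ne F\in B_d$ put
\[
W(F)=\alpha d-\deg_\omega F^\sharp\in\mathbb Z .
\]
Then $W(FF')=W(F)+W(F')$ and $W(1)=0$. Moreover $x^NF^\sharp\in k[x,\mathbf y]$ if and only if $N\ge t_4d+\deg_\omega F^\sharp=t_1d-W(F)$. So $W(F)$ is the number of powers of $x$ saved in comparison with $Z_1^d$, which needs $x^{t_1d}$.

\begin{proposition}\label{prop:R}
For $d\ge0$ and $n\in\mathbb Z$ let $R_{d,n}=\{F\in B_d: F=0\text{ or }W(F)\ge n\}$, let $R=\bigoplus_{d,n}R_{d,n}$ with the multiplication induced from $B$, and write $[F]_n$ for $F$ viewed in $R_{d,n}$. Then $[F]_n\mapsto x^{t_1d-n}F^\sharp$ is an isomorphism of rings $R\to A$. It sends $[1]_{-1}$ to $x$.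
\end{proposition}

\begin{proof}
The kernel of $D$ on $k[x^{\pm1},\mathbf y]$ is $\bigoplus_{N,d}x^NB_d^\sharp$. An element of it lies in $k[x,\mathbf y]$ if and only if each of its monomials $x^Nz^\nu$ does, and summands with different $(N,d)$ have no monomial in common. Hence $A$ is the direct sum of the spaces $x^NB_d^\sharp\cap k[x,\mathbf y]$, and we have just seen that this space is $x^NR_{d,n}^\sharp$ with $n=t_1d-N$.
\end{proof}

To compute $W$ one must control cancellation of leading forms. The following lemma says when there is none.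

\begin{lemma}\label{lem:nocancel}
Let $\varphi_1,\varphi_2,\varphi_3\in k(z)$ be nonzero, with algebraically independent leading forms. For every nonzero polynomial $P=\sum c_\nu X^\nu$ in three variables, $\deg_\omega P(\varphi)=\max\{\sum_i\nu_i\deg_\omega\varphi_i: c_\nu\ne0\}$.
\end{lemma}

\begin{proof}
Let $\delta$ be the maximum, let $P_\delta$ be the sum of the terms of $P$ that attain it, and let $b\ne0$ be a polynomial such that $b\varphi^\nu$ is a polynomial whenever $c_\nu\neq0$. Then $bP(\varphi)$ has no term of weight above $\delta+\deg_\omega b$, and its part of that weight is $\operatorname{in}_\omega b\cdot P_\delta(\operatorname{in}_\omega\varphi_1,\operatorname{in}_\omega\varphi_2,\operatorname{in}_\omega\varphi_3)\ne0$.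
\end{proof}

Since $4\alpha-2\beta=2t_1-2t_2$ and $3\alpha-\gamma=2t_1-t_2-t_3$, we have
\begin{equation}\label{eq:mu}
\mu=\min\{4\alpha-2\beta,\;3\alpha-\gamma\},\qquad m\le2\iff(\beta\ge\alpha\text{ or }\gamma\ge\alpha).
\end{equation}
For $m\le2$ the lemma applies to the $u_i$ themselves.

\begin{proof}[Proof of Theorem~\ref{thm:pos} for $m\le2$]
The leading form of $u_1$ is $z_1$. The terms of $u_2$ have weights $\beta,\alpha,0$, and those of $u_3$ have weights $\gamma,\beta,\alpha,0$. By \eqref{eq:mu} there are three cases.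
\begin{itemize}
\item $\beta>\alpha$: $\operatorname{in}_\omega u_2=z_2$, and $\operatorname{in}_\omega u_3$ is $z_3$, $z_3-z_2z_4$ or $-z_2z_4$.
\item $\beta=\alpha$: $\operatorname{in}_\omega u_2=z_2-z_1z_4$, and $\operatorname{in}_\omega u_3$ is $z_3$, $z_3-z_2z_4+\frac12z_1z_4^2$ or $-z_2z_4+\frac12z_1z_4^2$.
\item $\beta<\alpha\le\gamma$: $\operatorname{in}_\omega u_2=-z_1z_4$, and $\operatorname{in}_\omega u_3$ is $z_3$ or $z_3+\frac12z_1z_4^2$.
\end{itemize}
In each case the first two leading forms are independent and do not involve $z_3$, so a third form involving $z_3$ is independent of them. The two remaining triples are $z_1,z_2,-z_2z_4$ and $z_1$, $b=z_2-z_1z_4$, $-bz_4-\frac12z_1z_4^2$. In the coordinates $z_1,z_2,z_4$, respectively $z_1,b,z_4$, only the third form involves $z_4$, so these triples are independent too.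

By Lemma~\ref{lem:nocancel}, $W(F)$ is the minimum of $\sum\nu_iW(Z_i)$ over the monomials $Z^\nu$ of $F$. So each $R_{d,n}$ is spanned by elements $[Z^\nu]_n$ with $n\le\sum\nu_iW(Z_i)$, and such an element is a product of copies of $[1]_{-1}$ and $[Z_i]_{W(Z_i)}$. Hence $A=k[x,x^{N_1}u_1,x^{N_2}u_2,x^{N_3}u_3]$ with $N_i=it_1-W(Z_i)$, and these four generators are algebraically independent.
\end{proof}

\section{A weighted order of vanishing}\label{sec:valuation}

Let $m>2$, so that $\beta<\alpha$ and $\gamma<\alpha$. The leading forms of the $u_i$ are now $z_1$, $-z_1z_4$, $\frac12z_1z_4^2$, and these are dependent. To apply Lemma~\ref{lem:nocancel} we need other generators of the field $k(Z_1,Z_2,Z_3)$. We first pass to the elements of $\ker\Delta$ that do not involve $z_4$. Put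
\[
G_2=Z_1^2-2Z_2,\qquad G_3=Z_1^3-3Z_1Z_2+3Z_3,
\]
so that $B=k[Z_1,G_2,G_3]$. We claim that $G_2^\sharp=z_1^2-2z_2$ and $G_3^\sharp=z_1^3-3z_1z_2+3z_3$. Indeed, $\Delta$ kills both right-hand sides, since $2z_1-2z_1=0$ and $3z_1^2-3z_2-3z_1^2+3z_2=0$, and an element $F^\sharp$ of $\ker\Delta$ is determined by its value $F(z_1,z_2,z_3)$ at $z_4=0$.

The leading forms of $Z_1^\sharp,G_2^\sharp,G_3^\sharp$ are $z_1,z_1^2,z_1^3$. Hence a form $F\in B_d$ has $W(F)>0$ exactly when it vanishes at $(Z_1,G_2,G_3)=(1,1,1)$. This suggests expanding $F$ at that point. Let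
\[
H_3=Z_1G_2-G_3,\qquad H_6=G_3^2-G_2^3,
\]
\[
\lambda=\frac{G_3}{G_2},\qquad u=\frac{Z_1}{\lambda},\qquad q=\frac{G_2^3}{G_3^2},\qquad T=u-1=\frac{H_3}{G_3},\qquad \eta=1-q=\frac{H_6}{G_3^2}.
\]
Then $Z_1=\lambda u$, $G_2=\lambda^2q$, $G_3=\lambda^3q$. So $\lambda,u,q$ generate the fraction field of $B$ and are algebraically independent, and
\begin{equation}\label{eq:mono}
Z_1^aG_2^bG_3^c=\lambda^{a+2b+3c}u^aq^{b+c}.
\end{equation}
Each $F\in B_d$ is therefore $\lambda^df$ for a unique polynomial $f$ in $u,q$. We write $f=\sum c_{ij}T^i\eta^j$, a finite sum, and $\operatorname{supp}f=\{(i,j):c_{ij}\ne0\}$. The support is nonempty if $F\ne0$, and the $c_{ij}$ are linear in $F$. Geometrically, $f$ is a local equation of the curve $F=0$ at the point $p=(1{:}1{:}1)$ of the weighted projective plane $\operatorname{Proj}B=\mathbb P(1,2,3)$, in local coordinates $T,\eta$.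

\begin{lemma}\label{lem:W}
Let $m>2$ and $0\ne F\in B_d$. Then $W(F)=\min\{\alpha i+\mu j:(i,j)\in\operatorname{supp}f\}$.
\end{lemma}

\begin{proof}
The leading form of $\lambda^\sharp$ is $z_1$, of degree $\alpha$. The terms of
\[
H_3^\sharp=(z_1-z_4)G_2^\sharp-G_3^\sharp=-z_1^2z_4+z_1z_2-3z_3+2z_2z_4
\]
have weights $2\alpha,\alpha+\beta,\gamma,\beta$, and the first is the largest. So $T^\sharp$ has leading form $-z_4/z_1$, of degree $-\alpha$. In $H_6^\sharp=(z_1^3-3z_1z_2+3z_3)^2-(z_1^2-2z_2)^3$ the terms $z_1^6$ and $-6z_1^4z_2$ cancel, leaving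
\[
H_6^\sharp=6z_1^3z_3-3z_1^2z_2^2-18z_1z_2z_3+8z_2^3+9z_3^2 .
\]
Here $\alpha+\beta+\gamma<3\alpha+\gamma$, $3\beta<2\alpha+2\beta$ and $2\gamma<3\alpha+\gamma$. So the leading form $h_0$ of $H_6^\sharp$ is $6z_1^3z_3$, or $-3z_1^2z_2^2$, or their sum, and by \eqref{eq:mu} its degree is $\max\{3\alpha+\gamma,2\alpha+2\beta\}=6\alpha-\mu$. Thus $\eta^\sharp$ has leading form $h_0/z_1^6$, of degree $-\mu$. The forms $z_1$, $z_4/z_1$, $h_0/z_1^6$ are algebraically independent, because only the last one involves $z_2$ or $z_3$. Lemma~\ref{lem:nocancel}, applied to $\lambda^df(T,\eta)$, gives $\deg_\omega F^\sharp=\max(\alpha d-\alpha i-\mu j)$.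
\end{proof}

We normalize and put
\[
w(F)=W(F)/\alpha=\min\{i+mj:(i,j)\in\operatorname{supp}f\}\ge0 .
\]
This function is additive on products and depends on the $t_i$ only through $m$. For example $w(H_3)=1$ and $w(H_6)=m$, since $H_3=\lambda^3qT$ and $H_6=\lambda^6q^2\eta$. For real $w$ let $V(d,w)=\{F\in B_d:F=0\text{ or }w(F)\ge w\}$, with $B_d=0$ for $d<0$. This space is cut out by the conditions $c_{ij}=0$ for $i+mj<w$, so
\begin{equation}\label{eq:count}
\dim V(d,w)\ge\dim B_d-\sum_{0\le j<w/m}\lceil w-mj\rceil .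
\end{equation}
By \eqref{eq:mono}, $\dim B_d$ is the number of pairs $(b,c)$ with $2b+3c\le d$. For $d=6e$ put $c=2e-s$. The number of $b$ is $\lfloor3s/2\rfloor+1$, and summing over $0\le s\le2e$, where $e$ values of $s$ are odd, gives
\begin{equation}\label{eq:dimB}
\dim B_{6e}=\tfrac32e(2e+1)-\tfrac e2+(2e+1)=3e^2+3e+1 .
\end{equation}
As $\dim B_d$ is nondecreasing in $d$, it follows that $\dim B_d=d^2/12+O(d)$. The leading part of the right side of \eqref{eq:count} is thus $\frac12(d^2/6-w^2/m)$.

\section{Low degrees and the sextic $F_6$}\label{sec:sextic}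

Let $m\ge4$. How large can $w(F)$ be in degree $d$? Setting $\eta=0$, that is $q=1$, sends $F$ to the polynomial $f(u,1)$. If this polynomial is nonzero, its order at $u=1$ is the least $i$ with $(i,0)\in\operatorname{supp}f$, so it bounds $w(F)$ from above. By \eqref{eq:mono} the monomial $Z_1^aG_2^bG_3^c$ goes to $u^a$. An integer $s\ge0$ is of the form $2b+3c$ unless $s=1$, and uniquely so for $s\le5$.

For $1\le d\le5$, restriction therefore identifies $B_d$ with the polynomials of degree at most $d$ without a term $u^{d-1}$. None of these is a nonzero multiple of $(u-1)^d$, whose coefficient of $u^{d-1}$ is $-d$. But $(u-1)^{d-1}(u+d-1)$ is one of them. Its preimage $F_d$ has $w(F_d)=d-1$, since the terms containing $\eta$ have weight at least $m\ge d-1$. So the largest ratios $w/d$ in degrees $1,\dots,5$ are $0,\frac12,\frac23,\frac34,\frac45$. In degree $5$ the ratio is at most $m/5$, with equality only for $m=4$.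

In degree $6$ the monomials $G_3^2$ and $G_2^3$ both restrict to $1$. The preimages of
\[
(u-1)^5(u+5)=u^6-15u^4+40u^3-45u^2+24u-5
\]
have $f=u^6-15u^4q+40u^3q-45u^2q^2+24uq^2+aq^2+bq^3$ with $a+b=-5$. The freedom is what we need, because for $m<5$ the term $\eta$ has weight below $5$ and must be removed. Its coefficient is $-\partial f/\partial q$ at $u=q=1$, namely $17-2a-3b$, and it vanishes for $a=-32$, $b=27$. We arrive at
\[
F_6=Z_1^6-15Z_1^4G_2+40Z_1^3G_3-45Z_1^2G_2^2+24Z_1G_2G_3-32G_3^2+27G_2^3 .
\]
Substituting $q=1-\eta$ in $f_6$, the coefficients of $\eta,\eta^2,\eta^3$ are $15u^4-40u^3+90u^2-48u-17$, $-45u^2+24u+49$ and $-27$. With $u=1+T$ this gives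
\begin{equation}\label{eq:f6}
f_6=6T^5+T^6+(72T+60T^2+20T^3+15T^4)\eta+(28-66T-45T^2)\eta^2-27\eta^3 .
\end{equation}
Hence $w(F_6)=\min\{5,1+m,2m\}=5$. For $(d,w)=(6,5)$ the form $d^2/6-w^2/m$ equals $6-25/m$, which is nonpositive exactly when $m\le25/6$. In that range the count \eqref{eq:count} along the ray through $(6,5)$ has no positive leading term, and yet the powers of $F_6$ exist. This singles out $F_6$, and we study $B$ modulo $F_6$.

View $F_6=-32G_3^2+LG_3+M$ as a quadratic in $G_3$, with $L=40Z_1^3+24Z_1G_2$ and $M=Z_1^6-15Z_1^4G_2-45Z_1^2G_2^2+27G_2^3$. Its discriminant is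
\[
L^2+128M=1728\,(Z_1^6-3Z_1^2G_2^2+2G_2^3)=1728\,(Z_1^2-G_2)^2(Z_1^2+2G_2),
\]
so that
\begin{equation}\label{eq:square}
-128F_6=(64G_3-L)^2-1728\,(Z_1^2-G_2)^2(Z_1^2+2G_2).
\end{equation}
The irreducible factor $Z_1^2+2G_2$ occurs once, so the discriminant is not a square. Since the leading coefficient is a constant, Gauss's lemma shows that $F_6$ is irreducible, hence prime.

To parametrize the curve $F_6=0$, make the last term of \eqref{eq:square} a square. As $1728\cdot3=72^2$, we set $Z_1=Z$, $Z_1^2+2G_2=3Y^2$, which gives $Z_1^2-G_2=\frac32(Z^2-Y^2)$, and $64G_3-L=72\cdot\frac32\,Y(Z^2-Y^2)$. Here $L=28Z^3+36ZY^2$. Solving for $G_2$ and $G_3$ defines a graded homomorphism $\psi\colon B\to k[Y,Z]$,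
\[
Z_1\mapsto Z,\qquad G_2\mapsto\tfrac12(3Y^2-Z^2),\qquad G_3\mapsto\tfrac1{16}(7Z^3+27Z^2Y+9ZY^2-27Y^3),
\]
with $\psi(F_6)=0$ by \eqref{eq:square}. The image of $\psi$ contains $Z$ and $Y^2$, so it is a domain of transcendence degree $2$, and $\ker\psi$ is a prime ideal of height $1$. It contains the nonzero prime ideal $(F_6)$. Therefore
\begin{equation}\label{eq:ker}
\ker\psi=(F_6).
\end{equation}

\section{Two branches and a strict inequality}\label{sec:branches}

For $F\in B$ write $\bar F=\psi(F)|_{Z=1}\in k[Y]$. At $Y=1$ and at $Y=-1$ we have $\bar G_2=\bar G_3=1$: both parameter values map to $p$, and the curve $F_6=0$ passes through $p$ twice. The map $F\mapsto\bar F$ extends to $B[(G_2G_3)^{-1}]$, with values in rational functions regular at $Y=\pm1$, and $\bar\lambda(\pm1)=1$. We compute $\bar T$ and $\bar\eta$. First,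
\[
\bar H_3=\tfrac1{16}(27Y^3+15Y^2-27Y-15)=\tfrac3{16}(9Y+5)(Y^2-1),
\]
so $\bar T$ has order $1$ at both points. For $\bar H_6$ put $Y=-1+\varepsilon$. Then $\bar G_2=1-3\varepsilon+\frac32\varepsilon^2$ and $\bar G_3=1-\frac92\varepsilon+\frac{45}8\varepsilon^2-\frac{27}{16}\varepsilon^3$, and
\begin{align*}
\bar G_3^2&=1-9\varepsilon+\tfrac{63}2\varepsilon^2-54\varepsilon^3+\tfrac{2997}{64}\varepsilon^4-\tfrac{1215}{64}\varepsilon^5+\tfrac{729}{256}\varepsilon^6,\\
\bar G_2^3&=1-9\varepsilon+\tfrac{63}2\varepsilon^2-54\varepsilon^3+\tfrac{189}4\varepsilon^4-\tfrac{81}4\varepsilon^5+\tfrac{27}8\varepsilon^6 .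
\end{align*}
The difference is $-\frac{27}{256}\varepsilon^4(4-12\varepsilon+5\varepsilon^2)=-\frac{27}{256}\varepsilon^4(2-\varepsilon)(2-5\varepsilon)$. In terms of $Y$,
\begin{equation}\label{eq:theta}
\bar\eta=(1+Y)^4(1-Y)\,\theta,\qquad \theta=\frac{27\,(5Y+3)}{256\,\bar G_3^2},\qquad \frac{\theta(1)}{\theta(-1)}=\frac{8}{-2}=-4 .
\end{equation}
So $(\bar T,\bar\eta)$ has orders $(1,4)$ at $Y=-1$ and $(1,1)$ at $Y=1$.

If $w(F)$ is large, then $\psi(F)$ must vanish to high order at both points, while its degree is only $d$. This bounds $w(F)/d$ by $m/5$. That the bound is not attained is a finer fact, and it is visible in degree $5$. Suppose $m>4$ and $F\in B_5$ has $w(F)=m$. Then $f=c_{01}\eta+\cdots$, where the omitted terms are $T^i$ with $i\ge5$, $T^i\eta$ with $i\ge1$, and multiples of $\eta^2$. They have order at least $5$ at $Y=-1$ and at least $2$ at $Y=1$. The binary quintic $\psi(F)$ is nonzero by \eqref{eq:ker}, so it is $c(Y+Z)^4(Z-Y)$ with $c\ne0$. Dividing $\bar F=\bar\lambda^5\bar f$ by $(1+Y)^4(1-Y)$ and evaluating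 at the two points gives $c=c_{01}\theta(-1)$ and $c=c_{01}\theta(1)$. The two branches demand different constants, so no such $F$ exists, in agreement with Section~\ref{sec:sextic}. In general the same comparison involves a power of $\theta$.

\begin{lemma}\label{lem:strict}
Let $m>4$ and $0\ne F\in B_d$.
\begin{itemize}
\item[(a)] For every real $w$ with $0\le w\le w(F)$, the form $\psi(F)$ is divisible by $(Y+Z)^{\lceil4w/m\rceil}(Z-Y)^{\lceil w/m\rceil}$.
\item[(b)] If $F\notin(F_6)$ and $d>0$, then $w(F)<\frac m5d$.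
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $\bar F=\bar\lambda^d\sum c_{ij}\bar T^i\bar\eta^j$, and $\bar T^i\bar\eta^j$ has order $i+4j$ at $Y=-1$ and $i+j$ at $Y=1$. For $(i,j)\in\operatorname{supp}f$,
\begin{equation}\label{eq:orders}
\begin{aligned}
i+4j&=\tfrac4m(i+mj)+\left(1-\tfrac4m\right)i\ \ge\ \tfrac4mw(F)+\left(1-\tfrac4m\right)i,\\
i+j&=\tfrac1m(i+mj)+\left(1-\tfrac1m\right)i\ \ge\ \tfrac1mw(F)+\left(1-\tfrac1m\right)i .
\end{aligned}
\end{equation}
So the orders of $\bar F$ at the two points are at least $4w/m$ and $w/m$, and they are integers unless $\bar F=0$.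

(b) Let $w=w(F)$. By \eqref{eq:ker}, $\psi(F)$ is a nonzero binary form of degree $d$, so (a) gives $d\ge5w/m$. Suppose $d=5w/m$, and put $J=w/m>0$. The orders of $\bar F$ at $Y=-1$ and $Y=1$ are at least $4J$ and $J$ and have sum at most $5J$, so they equal $4J$ and $J$. Some support pair must then have $i+4j\le4J$. Since $1-4/m>0$ and $1-1/m>0$, \eqref{eq:orders} shows that a support pair with $i+4j\le4J$, or with $i+j\le J$, has $i=0$ and $j=J$. Hence $J$ is a positive integer, $c_{0J}\ne0$, and all other support pairs have $i+4j>4J$ and $i+j>J$. By degree, $\psi(F)=c(Y+Z)^{4J}(Z-Y)^J$ with $c\ne0$. Dividing $\bar F$ by $(1+Y)^{4J}(1-Y)^J$ gives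
\[
c=\bar\lambda^d\left(c_{0J}\theta^J+\sigma\right),
\]
where the rational function $\sigma$ vanishes at $Y=1$ and at $Y=-1$. Evaluating, $c=c_{0J}\theta(1)^J=c_{0J}\theta(-1)^J$, so $(-4)^J=1$ by \eqref{eq:theta}. This is impossible in characteristic zero for $J\ge1$.
\end{proof}

\begin{remark}\label{rem:four}
Part (b) fails for $m=4$, where $w(F_5)=4=\frac m5\cdot5$. In the proof, $1-4/m=0$ then allows $T^4$ to contribute to the leading coefficient at $Y=-1$ together with $\eta$.
\end{remark}

\section{Proof of Theorem~\ref{thm:neg}}\label{sec:neg}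

Let $4<m\le25/6$ and suppose that $A\cong R$ is finitely generated. Finite generation turns the strict inequality of Lemma~\ref{lem:strict}(b) into a uniform gap.

\begin{lemma}\label{lem:gap}
If $R$ is finitely generated, there is $\rho$ with $0\le\rho<m/5$ such that $w(F)\le\rho d$ for all $d>0$ and all $F\in B_d\setminus(F_6)$.
\end{lemma}

\begin{proof}
Replacing generators by their components, we may take generators $[P_i]_{n_i}$ with $0\ne P_i\in B_{d_i}$ and $n_i\le W(P_i)$. Let $\rho$ be the maximum of $0$ and of the numbers $w(P_i)/d_i$ with $d_i>0$ and $P_i\notin(F_6)$. Then $\rho<m/5$ by Lemma~\ref{lem:strict}(b). Given $F\in B_d\setminus(F_6)$, write $[F]_{W(F)}$ as a linear combination of products of generators, each of bidegree $(d,W(F))$. In $B$, some product lies outside $(F_6)$, so all its factors do. Each such factor satisfies $n_i\le W(P_i)\le\alpha\rho d_i$; for $d_i=0$ this holds because $W(P_i)=0$. Summing over the factors gives $W(F)=\sum n_i\le\alpha\rho d$.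
\end{proof}

The gap forces the elements of $V(d,w)$ with $w/d$ near $m/5$ to be divisible by a high power of $F_6$, which makes $V(d,w)$ small. We show that this contradicts \eqref{eq:count}.

\subsection*{The case $m=25/6$}
This case contains $(13,0,1,7)$ and $(25,0,0,13)$. Here $m/5=5/6$ is the ratio of $F_6$ itself, and $\rho<5/6$. Let $l\ge1$ and take $w=25l$. With $j'=6l-j$, the number of conditions in \eqref{eq:count} is $\sum_{j'=1}^{6l}\lceil25j'/6\rceil$. As $25j'\equiv j'\pmod6$, rounding up adds $\frac{5+4+3+2+1+0}6=\frac52$ over each of the $l$ periods, so the number is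
\[
\tfrac{25}6\cdot3l(6l+1)+\tfrac52l=75l^2+15l .
\]
In degree $30l$, \eqref{eq:dimB} gives $\dim B_{30l}=75l^2+15l+1$, and the count yields one section, which $F_6^{5l}$ already provides. We therefore raise the degree by $6$. Since $\dim B_{30l+6}=75l^2+45l+7$, the space $V=V(30l+6,25l)$ has
\[
\dim V\ge30l+7 .
\]
On the other hand, write $0\ne F\in V$ as $F_6^jF'$ with $F'\notin(F_6)$, and put $r=5l-j$. Then $F'$ has degree $6r+6$ and $w(F')=w(F)-5j\ge5r$. If $r\ge0$, Lemma~\ref{lem:gap} gives $5r\le\rho(6r+6)$, that is, $r\le r_0:=6\rho/(5-6\rho)$. If $r<0$, then $r\le r_0$ because $r_0\ge0$. So for $5l\ge r_0$ every element of $V$ is divisible by $F_6^{5l-\lfloor r_0\rfloor}$, and $\dim V\le\dim B_{6\lfloor r_0\rfloor+6}$. This bound does not depend on $l$, a contradiction for large $l$.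

\subsection*{The case $4<m<25/6$}
Now the ray $w/d=m/5$ differs from the ray of $F_6$, and the ratio $w/d$ decreases when we divide by $F_6$. After finitely many divisions it drops below $\rho$, so the gap no longer bounds the dimension by a constant. Instead we bound what each division contributes. Since $w$ is additive and $w(F_6)=5$, \eqref{eq:ker} gives $V(d,w)\cap\ker\psi=F_6V(d-6,w-5)$, and so
\begin{equation}\label{eq:step}
\dim V(d,w)=\dim V(d-6,w-5)+\dim\psi(V(d,w)).
\end{equation}
For $w\ge0$, Lemma~\ref{lem:strict}(a) places $\psi(V(d,w))$ among the binary forms of degree $d$ divisible by a fixed form of degree at least $5w/m$. Hence $\dim\psi(V(d,w))\le\max\{0,d-5w/m+1\}$. By Lemma~\ref{lem:gap}, $\psi(V(d,w))=0$ if $d>0$ and $w>\rho d$.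

Put $\delta=25-6m>0$. For $n\ge1$ let $I=\lfloor mn/5\rfloor$, $d_i=5n-6i$ and $w_i=mn-5i$. For $0\le i\le I$ we have $w_i\ge0$, $d_i\ge5n-6mn/5=\delta n/5>0$, and $d_i-5w_i/m=\delta i/m$. Since $5-6\rho>5-6m/5>0$, the inequality $w_i>\rho d_i$ is equivalent to $i<\kappa n$, where
\[
\kappa=\frac{m-5\rho}{5-6\rho}.
\]
Here $\kappa>0$ because $\rho<m/5$, and $\kappa\le m/5$ because $6m\rho\le25\rho$. Applying \eqref{eq:step} for $i=0,\dots,I$, and using $d_{I+1}<\delta n/5$, we obtain
\begin{align*}
\dim V(5n,mn)&\le\sum_{\kappa n\le i\le I}\Big(\frac{\delta i}m+1\Big)+\dim B_{d_{I+1}}\\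
&\le\delta n^2\Big[\frac1{2m}\Big(\frac{m^2}{25}-\kappa^2\Big)+\frac{\delta}{300}\Big]+O(n)
=\delta n^2\Big[\frac1{12}-\frac{\kappa^2}{2m}\Big]+O(n),
\end{align*}
because $\frac m{50}+\frac{25-6m}{300}=\frac1{12}$. The lower bound \eqref{eq:count} leaves no room for the loss $\kappa^2/(2m)$: the number of conditions is $\sum_{j'=1}^n\lceil mj'\rceil=mn^2/2+O(n)$, so
\[
\dim V(5n,mn)\ge\frac{25n^2}{12}-\frac{mn^2}2+O(n)=\frac{\delta n^2}{12}+O(n).
\]
Since $\delta\kappa^2>0$, the two bounds are incompatible for large $n$. This completes the proof of Theorem~\ref{thm:neg}. \qed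

\begin{remark}
The hypothesis $m>4$ enters through Lemma~\ref{lem:strict}. The hypothesis $m\le25/6$ enters through the count: for $m>25/6$ the leading coefficient $(25-6m)/12$ of the lower bound along the ray $w/d=m/5$ is negative, and \eqref{eq:count} gives nothing there.
\end{remark}

\section{Proof of Theorem~\ref{thm:pos} for $2<m\le4$ and $m=5$}\label{sec:pos}

We may assume that $k$ is algebraically closed. Indeed, $A\otimes_k\bar k$ is the kernel of the extended derivation. If it is finitely generated, its generators involve finitely many elements of $A$; these generate a subalgebra $A'$ with $A'\otimes_k\bar k=A\otimes_k\bar k$, so $A'=A$.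

The plan is to realize $W$ as a multiple of the order along a curve $E$ on a smooth surface $S$, and $R$ as part of the Cox ring of $S$. Recall that $\operatorname{Pic}S$ is free of finite rank for a smooth projective rational surface $S$. Choose a group $\Sigma$ of divisors mapping isomorphically onto $\operatorname{Pic}S$. The \emph{Cox ring} is $\operatorname{Cox}(S)=\bigoplus_{\Theta\in\Sigma}H^0(S,\Theta)$, where $H^0(S,\Theta)$ consists of $0$ and the rational functions $\varphi$ with $\operatorname{div}\varphi+\Theta\ge0$, and the product is that of rational functions. A divisor $\Theta$ is \emph{big} if $\limsup_n\dim H^0(S,n\Theta)/n^2>0$. We use three standard facts: $\Theta$ is big if a positive multiple is; the sum of a big and an effective divisor is big; an irreducible curve of positive self-intersection is nef and big.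

\begin{theorem}[Testa--V\'arilly-Alvarado--Velasco \cite{TVV}]\label{thm:TVV}
If $S$ is a smooth projective rational surface over an algebraically closed field and $-K_S$ is big, then $\operatorname{Cox}(S)$ is finitely generated.
\end{theorem}

\subsection*{The surface $S$}
Let $\mathbf P=\operatorname{Proj}k[Z_1,G_2,G_3]=\mathbb P(1,2,3)$ and let $\ell$ be the curve $Z_1=0$. The chart $D_+(Z_1)$ is the plane $\operatorname{Spec}k[G_2/Z_1^2,G_3/Z_1^3]$. By \eqref{eq:mono}, the chart $D_+(G_2G_3)$ is $\operatorname{Spec}k[u,q^{\pm1}]$, the open set $\eta\ne1$ of the $(T,\eta)$-plane; in it $\ell$ is the line $u=0$ and $p$ is the point $T=\eta=0$. The two charts cover $\mathbf P$ except for $(0{:}1{:}0)$ and $(0{:}0{:}1)$, which are singular points of types $A_1$ and $A_2$. The sheaf $\mathcal O(6)$ is invertible and ample, $K_{\mathbf P}=\mathcal O(-6)$, and $K_{\mathbf P}^2=6$, in accordance with the leading term $3e^2$ in \eqref{eq:dimB}. The minimal resolution $\mathbf P'\to\mathbf P$ is crepant, that is, $K_{\mathbf P'}$ is the pullback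 of $K_{\mathbf P}$.

Let $g=\gcd(\alpha,\mu)$ and $v_0=(\alpha,\mu)/g$. We blow up over $p$ until the valuation of Lemma~\ref{lem:W} is the order along an exceptional curve. A basis $v=(a,b)$, $v'=(a',b')$ of $\mathbb Z^2$ with nonnegative entries determines Laurent monomials $s,s'$ in $T,\eta$ by $T=s^as'^{a'}$, $\eta=s^bs'^{b'}$, and a chart $\operatorname{Spec}k[s,s']$. The blow-up of its origin is covered by the charts with coordinates $(s,s'/s)$ and $(s/s',s')$, which are the charts of the bases $(v+v',v')$ and $(v,v+v')$. Call the exceptional curve $E_{v+v'}$. In the chart of a basis $(v,v')$ the curves $E_v$ and $E_{v'}$, or their strict transforms, are the axes $s=0$ and $s'=0$. Start with $v=(1,0)$, $v'=(0,1)$. If $v_0=\xi v+\xi'v'$ with integers $\xi,\xi'>0$, blow up the origin and pass to the new basis in which $v_0$ has nonnegative coordinates, namely $(\xi-\xi',\xi')$ or $(\xi,\xi'-\xi)$. The sum of the coordinates drops, so eventually one coordinate is $0$, and $v_0$, being primitive, belongs to the basis. As $v_0$ has slope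 $m$, the vectors created are $(1,1),\dots,(1,\lceil m\rceil)$, followed, if $m\notin\mathbb Z$, by vectors in the cone spanned by the last two. So all of them satisfy $1\le b/a\le\lceil m\rceil$.

This gives $\pi\colon S\to\mathbf P'\to\mathbf P$ with $S$ smooth, projective and rational. In the chart of $(v,v')$ the monomials $T^i\eta^j=s^{ai+bj}s'^{a'i+b'j}$ are distinct, and $dT\wedge d\eta=\pm T\eta\,\frac{ds}s\wedge\frac{ds'}{s'}$. Hence, for the exceptional curves over $p$,
\begin{equation}\label{eq:ordK}
\operatorname{ord}_{E_{(a,b)}}f=\min_{\operatorname{supp}f}(ai+bj),\qquad K_S=\pi^*K_{\mathbf P}+\sum(a+b-1)E_{(a,b)} .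
\end{equation}
Put $E=E_{v_0}$. For $0\ne F\in B_d$ define $\operatorname{ord}_EF=\operatorname{ord}_Ef$; this equals $\operatorname{ord}_E(F/Z_1^d)$, since $F/Z_1^d=f/u^d$ and $u(p)=1$. Lemma~\ref{lem:W} says $W=g\operatorname{ord}_E$.

\subsection*{The class $-K_S$ is big}
An element of $B_6$ is a section of $\mathcal O(6)=-K_{\mathbf P}$, so we look for sextics that vanish along each $E_{(a,b)}$ to order at least $a+b-1$. Neither $F_6$ nor $H_6$ vanishes at a singular point of $\mathbf P$, as both contain $G_2^3$ and $G_3^2$.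

Let $m\le4$. All vectors have $a\le b\le4a$, so \eqref{eq:f6} and \eqref{eq:ordK} give $\operatorname{ord}_{E_{(a,b)}}f_6=\min\{5a,a+b,2b\}=a+b$. With $\tilde C$ the strict transform of $F_6=0$, we get $\operatorname{div}\pi^*F_6=\tilde C+\sum(a+b)E_{(a,b)}$ and $-K_S\sim\tilde C+\sum E_{(a,b)}$. For $M'=\max(a+b)$, the divisor $M'(\tilde C+\sum E_{(a,b)})-\operatorname{div}\pi^*F_6$ is effective, and $\pi^*\mathcal O(6)$ is big by \eqref{eq:dimB}. So $-M'K_S$ and $-K_S$ are big.

Let $m=5$. The vectors are $(1,1),\dots,(1,5)$. The form $H_6$ is irreducible, because $G_2^3$ is not a square, and its local equation $q^2\eta$ has order $i$ along $E_{(1,i)}$. This is the coefficient of $E_{(1,i)}$ in \eqref{eq:ordK}, so $-K_S\sim\tilde C_0$, the strict transform of $H_6=0$. Each blow-up lowers $K^2$ by one, so $\tilde C_0^2=K_S^2=6-5=1>0$, and $-K_S$ is big.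

In both cases $\operatorname{Cox}(S)$ is finitely generated by Theorem~\ref{thm:TVV}.

\subsection*{The ring $R$ inside the Cox ring}
We need a divisor on $S$ whose multiples have the spaces $B_d$ as sections. The sheaf $\mathcal O(1)$ is not invertible at the singular points, so we take $\ell$ and allow ample poles along the curves over these points. Let $\Gamma$ run over these finitely many curves. Near $(0{:}1{:}0)$ the sheaf $\mathcal O(6)$ is generated by $G=G_2^3$, and near $(0{:}0{:}1)$ by $G=G_3^2$. Fix an integer $M\ge\operatorname{ord}_\Gamma(Z_1^6/G)\ge0$ for all $\Gamma$, and let $\Theta=\tilde\ell+M\sum\Gamma$, where $\tilde\ell$ is the strict transform of $\ell$.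

\begin{lemma}\label{lem:sections}
For all $d,n\in\mathbb Z$,
\[
H^0(S,d\Theta-nE)=\{F/Z_1^d:F\in B_d,\ F=0\text{ or }\operatorname{ord}_EF\ge n\}.
\]
\end{lemma}

\begin{proof}
Let $\varphi\ne0$ lie in the left side. It has no pole along any curve of the plane $D_+(Z_1)$, so it is a polynomial in $G_2/Z_1^2$ and $G_3/Z_1^3$. Write $\varphi=F'/Z_1^N$ with $N\ge0$, $F'\in B_N$ and $Z_1\nmid F'$. By \eqref{eq:mono} the monomials $G_2^bG_3^c$ of degree $N$ give distinct powers of $q$, so $f'$ is not divisible by $u$, and $\varphi=f'/u^N$ has order $-N$ along $\ell$. Hence $N\le d$ and $\varphi=F/Z_1^d$ with $F=Z_1^{d-N}F'\in B_d$. Also $\operatorname{ord}_EF=\operatorname{ord}_E\varphi\ge n$, since $E$ does not occur in $\Theta$. In particular both sides vanish for $d<0$.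

Conversely, let $d\ge0$, $0\ne F\in B_d$, $\operatorname{ord}_EF\ge n$ and $\varphi=F/Z_1^d$. Then $\varphi$ is regular on $D_+(Z_1)$, which contains $p$, so it has nonnegative order along every curve of $S$ other than $\tilde\ell$ and the $\Gamma$. It has order at least $n$ along $E$ and at least $-d$ along $\tilde\ell$. For $\Gamma$ over a singular point, $F^6/G^d$ is regular at that point, so $6\operatorname{ord}_\Gamma\varphi=\operatorname{ord}_\Gamma(F^6/G^d)-d\operatorname{ord}_\Gamma(Z_1^6/G)\ge-dM\ge-6dM$.
\end{proof}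

Let $R'=\bigoplus_{(d,n)\in\mathbb Z^2}H^0(S,d\Theta-nE)$. If $d\Theta-nE\sim0$, then $H^0$ is nonzero for $(d,n)$ and for $(-d,-n)$. Lemma~\ref{lem:sections} gives $d=0$, and then $0=\operatorname{ord}_E1\ge\pm n$ gives $n=0$. So the classes of $\Theta$ and $E$ freely generate a subgroup $\Lambda\subset\operatorname{Pic}S$ of rank $2$. Write $\Theta=\Theta'+\operatorname{div}\chi_1$ and $E=E'+\operatorname{div}\chi_2$ with $\Theta',E'\in\Sigma$. Multiplication by $\chi_1^d\chi_2^{-n}$ in bidegree $(d,n)$ is a ring isomorphism from $R'$ onto the part of $\operatorname{Cox}(S)$ with degrees in $\Lambda$.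

This part is finitely generated. If $g_1,\dots,g_r$ are homogeneous generators of $\operatorname{Cox}(S)$, it is spanned by the monomials $g_1^{\nu_1}\cdots g_r^{\nu_r}$ with $\nu$ in the semigroup $\{\nu\in\mathbb Z_{\ge0}^r:\sum\nu_i\deg g_i\in\Lambda\}$. This is the intersection of $\mathbb Z_{\ge0}^r$ with a subgroup of $\mathbb Z^r$, and it is finitely generated by Gordan's lemma.

Finally, $W=g\operatorname{ord}_E$ and Lemma~\ref{lem:sections} identify $R'$ with the subring $\bigoplus_{d,n'}R_{d,gn'}$ of $R$. Since $W$ takes values in $g\mathbb Z$, the inequality $W(F)\ge n$ implies $W(F)\ge gn'$ for $n'=\lceil n/g\rceil$, and then $[F]_n=[1]_{-1}^{\,gn'-n}[F]_{gn'}$. So $R$ is generated by $[1]_{-1}$ and $R'$, and $A\cong R$ is finitely generated. Together with Section~\ref{sec:reduction}, this proves Theorem~\ref{thm:pos}. \qed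

\begin{remark}
Only the bigness of $-K_S$ used more than $m>2$. For any integer $m>2$ the computation made for $m=5$ gives $-K_S\sim\tilde C_0$ with $\tilde C_0^2=6-m$, which is positive exactly for $m<6$; this is the threshold in the conjecture. For $4<m\le25/6$, Theorem~\ref{thm:neg} shows that $-K_S$ is not big.
\end{remark}

\begin{thebibliography}{9}

\bibitem{HF}
\emph{Hilbert's fourteenth problem and algebraic extensions with an appendix on Roberts type counterexamples},
\texttt{https://beta.math.ac.vn/uploads/files/0702247.pdf}.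

\bibitem{TVV}
Testa, V\'arilly-Alvarado and Velasco,
\emph{Big rational surfaces},
Math. Ann. \textbf{351} (2011).

\end{thebibliography}
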